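# A point of order $p^2$ on a formal group, and the failure of a blueshift statement

## 1. The ring $\tau_{\ge 0}(MU[v_n^{-1}])^{BC_{p^2}}[\beta^{-1}]$

Fix a prime $p$ and an integer $n\ge 1$. Let $MU$ be the complex bordism spectrum and $F$ the universal formal group law over $MU_*=\pi_*MU$. Write its $p$-series as
$$[p]_F(x)=\sum_{j\ge 1}b_jx^j,\qquad b_j\in MU_{2(j-1)},$$
and set $v_0=p$, $v_i=b_{p^i}\in MU_{2(p^i-1)}$ for $i\ge 1$. We build a ring spectrum in three moves.

First invert $v_n$. This gives $MU[v_n^{-1}]$, with homotopy $D=v_n^{-1}MU_*$. Next throw away the negative homotopy groups: put $e=\tau_{\ge 0}(MU[v_n^{-1}])$, so that $\pi_*e=D_+:=\bigoplus_{i\ge 0}D_i$. Finally take the function spectrum $e^{BC_{p^2}}$, let $\beta\in\pi_{-2}e^{BC_{p^2}}$ be the Euler class of a faithful character of $C_{p^2}$, and invert it: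
$$R:=e^{BC_{p^2}}[\beta^{-1}].\tag{1}$$
We shall check in Section 5 that
$$R_*=\beta^{-1}D_+[\![\beta]\!]/([p^2]_F(\beta)).\tag{2}$$

Read (2) as follows. In $D_+$ the element $v_n$ is not invertible, because its inverse has negative degree and was discarded. But an element of $MU_*$ of degree at least $s|v_n|$ is divisible by $v_n^s$ in $D_+$: the quotient exists in $D$ and has nonnegative degree. The variable $\beta$ is an invertible coordinate of a point of the formal group killed by $p^2$.

What is this ring for? It is a counterexample to a conjecture which says that nilpotence of $v_n$ modulo $(p,v_1,\dots,v_{n-1})$ forces a certain ring built from the $p$-torsion of the formal group to vanish after $v_{n-1}$ is inverted. Two features of $R$ pull against each other. Modulo $(p,\dots,v_{n-1})$ the equation $[p^2](\beta)=0$ reads $v_n^{p^n+1}\cdot(\text{unit})=0$, so $v_n$ is nilpotent there. On the other hand, for a suitable formal group over a non-archimedean field there is a point $q$ of order $p^2$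 lying strictly farther from the origin than the point $r=[p](q)$ of order $p$. The ratio $\lambda=r/q$, of absolute value less than $1$, lets us evaluate power series over $R_*$ and so show that the ring in question is not zero.

## 2. The ring $R^{tC_p}$, the conjecture, and three theorems

Let $R$ be an $\mathbb E_\infty$ ring spectrum and $f:MU\to R$ an $\mathbb E_\infty$ ring map. Then $R_*=\pi_*R$ carries the formal group law $f_*F$, with $p$-series $[p](\alpha)=\sum_jf(b_j)\alpha^j$.

**Definition (graded power series).** For a graded ring $S_*$ and a variable with $|\alpha|=-2$, the graded ring $S_*[\![\alpha]\!]$ has as its degree-$d$ part all formal sums $\sum_{i\ge 0}a_i\alpha^i$ with $a_i\in S_{d+2i}$.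

If $S_*=\mathbb Z$ in degree $0$, each degree contains at most one monomial, so $S_*[\![\alpha]\!]=\mathbb Z[\alpha]$. If $S_*=\mathbb Z[u]$ with $|u|=2$, the degree-$0$ part consists of all $\sum c_i(u\alpha)^i$, so it is $\mathbb Z[\![u\alpha]\!]$. Coefficients of high degree are what make the sums infinite.

**Definition (the ring $R^{tC_p}$).** We put
$$R^{tC_p}:=\alpha^{-1}R_*[\![\alpha]\!]/([p](\alpha)).$$
This formula is the definition; no identification with the homotopy of a Tate construction is asserted. We write $v_i$ also for the image of $f(v_i)$ in $R^{tC_p}$.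

**Conjecture 2.23** (from "Chromatic Blueshift Conjecture: The Simple Case And An Algebraic Analogue"). *If $f:MU\to R$ is an $\mathbb E_\infty$ map with $f(v_n)^k=0 \bmod (p,v_1,\dots,v_{n-1})$, then $v_{n-1}^{-1}R^{tC_p}/(p,\dots,v_{n-2})=0$.*

The hypothesis says that $f(v_n)^k$ lies in the ideal of $R_*$ generated by $f(p),f(v_1),\dots,f(v_{n-1})$. The conclusion says: divide $R^{tC_p}$ by the ideal generated by $v_0,\dots,v_{n-2}$, then invert $v_{n-1}$; the result is the zero ring. For $n=1$ nothing is divided out, and the statement is: if $f(v_1)^k\in pR_*$, then $p^{-1}R^{tC_p}=0$.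

We call this statement $(p,n,k)$. The hypothesis for $k$ implies the hypothesis for $k+1$, so a counterexample for $k$ is one for every $k'\ge k$. Throughout, $I_M=(p,v_1,\dots,v_{M-1})\subset MU_*$ for $M\ge 1$, $I_0=0$, and $I_MR_*$ is the ideal of $R_*$ generated by the image of $I_M$. Also $\langle p\rangle(x):=[p](x)/x$, and $v_p(\cdot)$ applied to a number is the $p$-adic valuation.

**Theorem 1.** *For every $p$, every $n\ge 1$ and every $k\ge p^n+1$, statement $(p,n,k)$ is false.*

**Theorem 2.** *For every $p$ and every $k\ge 2$, statement $(p,1,k)$ is false.*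

**Theorem 3.** *Let $f(v_n)\in I_nR_*$ (that is, $k=1$), and assume $n=1$ or $\pi_{\rm odd}R=0$. Then $f(v_m)\in I_nR_*$ for all $m\ge n$, and $v_{n-1}=0$ already in $R^{tC_p}/(v_0,\dots,v_{n-2})$. In particular the conclusion of the conjecture holds.*

So the conjecture is false, by Theorem 1 alone. For $n=1$ the statement holds exactly when $k=1$, by Theorems 2 and 3. Not settled here are the triples with $n\ge 2$, $2\le k\le p^n$, and the case $n\ge 2$, $k=1$ for rings $R$ with odd homotopy.

## 3. Additive, multiplicative and Lubin–Tate examples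

The formula for $R^{tC_p}$ makes sense for any graded ring map $MU_*\to R_*$, that is, for any graded formal group law. Except in the first example we use this freedom and forget about $\mathbb E_\infty$ structures; such examples are models and not yet counterexamples.

**Example 1 (additive group).** The truncation $MU\to\tau_{\le 0}MU=H\mathbb Z$ is an $\mathbb E_\infty$ map, and all $b_j$ with $j\ge 2$ go to $0$. So $[p](\alpha)=p\alpha$ and $R^{tC_p}=\mathbb Z[\alpha^{\pm1}]/(p\alpha)=\mathbb F_p[\alpha^{\pm1}]$. For $n=1$ inverting $p$ gives $0$; for $n\ge 2$ the element $v_{n-1}$ is $0$. The conclusion holds.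

**Example 2 (multiplicative group: some hypothesis is needed).** Let $R_*=\mathbb Z[u^{\pm1}]$, $|u|=2$, with the law $x+y+uxy$, so $[p](x)=((1+ux)^p-1)/u$ and $v_1=u^{p-1}$. This is a unit and $R_*/p\ne 0$, so no power of $v_1$ lies in $pR_*$. Put $\pi=\zeta_p-1$ and send $u\mapsto t$, $\alpha\mapsto\pi t^{-1}$, with $|t|=2$:
$$\sum_ic_iu^{\delta+i}\alpha^i\longmapsto t^\delta\sum_ic_i\pi^i\in\mathbb Q_p(\zeta_p)[t^{\pm1}].$$
The sum converges since $v_p(\pi)=\frac1{p-1}>0$, and $[p](\alpha)\mapsto t^{-1}((1+\pi)^p-1)=0$. So $p^{-1}R^{tC_p}$ maps unitally to a nonzero ring and is not zero.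

All our non-vanishing proofs have this shape: evaluate $\alpha$ at a torsion point of a formal group over a non-archimedean field. The issue is always convergence.

**Dividing by $p$: what a direct argument gives.** Take $n=1$. If every $b_j$ with $j\ge 2$ were divisible by $p$ in $R_*$, say $b_j=pb_j'$, then $[p](\alpha)=p\alpha(1+\sum_{j\ge 2} b_j'\alpha^{j-1})$ would be $p$ times a unit of $\alpha^{-1}R_*[\![\alpha]\!]$, and $p=0$ in $R^{tC_p}$. The hypothesis with $k=1$ gives $v_1\in pR_*$. By Fact 1 below, $b_j\in(p,v_1)$ unless $p^2\mid j$, so all $b_j$ with $p^2\nmid j$ are fine. The argument stops at $b_{p^2}=v_2$, about which the hypothesis says nothing, and without $\mathbb E_\infty$ structure this is a real obstruction.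

**Example 3 (Lubin–Tate group: $k=1$ fails algebraically).** Let $W=W(\mathbb F_{p^2})$, with uniformizer $p$ and residue field of order $p^2$. Lubin–Tate theory gives a unique formal group law over $W$ with endomorphism $px+x^{p^2}$. The multiplication by $p$ commutes with this endomorphism and has the same linear coefficient, so it equals it. The endomorphism commutes with $x\mapsto\zeta x$ for $\zeta^{p^2-1}=1$; hence by uniqueness so does the group law, and only monomials of total degree $\equiv1$ modulo $p^2-1$ occur in it. Inserting powers of $u$, $|u|=2(p^2-1)$, makes it a graded law over $R_*=W[u]$ with $[p](x)=px+ux^{p^2}$. Here $v_1=b_p=0$. But choose $\varpi$ with $\varpi^{p^2-1}=-p$ and send $u\mapsto t^{p^2-1}$, $\alpha\mapsto\varpi t^{-1}$. Coefficients go to $W$ times powers of $t$ and $|\varpi|<1$, so the sums converge; and $[p](\alpha)\mapsto t^{-1}(p\varpi+\varpi^{p^2})=0$. So $p^{-1}R^{tC_p}\neq0$.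

For $k=1$ one therefore has to use the $\mathbb E_\infty$ structure to push divisibility from $v_1$ to $v_2,v_3,\dots$. That is Theorem 3. For $k\ge 2$ there is a second obstruction, and it is not about higher $v_m$. Suppose $[p](\alpha)=p\alpha U+v_1\alpha^pV$ with $U,V$ units. In $R^{tC_p}$ this gives $p=v_1\cdot(\text{unit})$. If $v_1=py$, we may write $[p](\alpha)=p\alpha(U+y\alpha^{p-1}V)$, the bracket is a unit, and $p=0$. But if $v_1^2=py$, squaring gives only $p^2=py\cdot(\text{unit})$, hence $p=y\cdot(\text{unit})$ once $p$ is inverted. There is no contradiction, and in fact: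

**Example 4 ($k=2$, $n=1$ fails algebraically).** Let $R_*=\mathbb Z_{(p)}[u,y]/(py-u^{2(p-1)})$ with $|u|=2$, $|y|=4(p-1)$, and the law $x+y'+uxy'$ in variables $x,y'$. Then $v_1=u^{p-1}$ and $v_1^2=py$. Send $u\mapsto t$, $y\mapsto t^{2(p-1)}/p$, $\alpha\mapsto\pi t^{-1}$ with $\pi=\zeta_p-1$. The group $R_{2m}$ is spanned by the $u^ay^b$ with $a+2(p-1)b=m$, so its image has valuation at least $-\frac m{2(p-1)}$. The $i$-th term of a series of degree $2\delta$ has valuation at least $\frac i{p-1}-\frac{\delta+i}{2(p-1)}\to\infty$. So the evaluation converges, it kills $[p](\alpha)$ as in Example 2, and $p^{-1}R^{tC_p}\ne 0$. (For $k=1$, with $v_1=py$, $|y|=2(p-1)$ and $y\mapsto t^{p-1}/p$, the lower bound would be $\frac i{p-1}-\frac{\delta+i}{p-1}$, which does not grow.)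

It remains to realize such behavior by an $\mathbb E_\infty$ map out of $MU$. Section 6 does so for $n=1$ by adjoining $y$ freely; the price is extra denominators from symmetric powers, which must be counted. For general $n$ we use the ring (1), whose smallest model can be done by hand.

**Example 5 (a model of (1) for $p=2$, $n=1$).** Take $\mathbb Z[u]$ with the multiplicative law and $R_*=\beta^{-1}\mathbb Z[u][\![\beta]\!]/([4](\beta))$. Here $v_1=u$ and $[4](\beta)=4\beta+6u\beta^2+4u^2\beta^3+u^3\beta^4$. As $\beta$ is a unit, $u^3\in 2R_*$: the hypothesis holds with $k=3=p^n+1$. Let $i=\zeta_4$, $q=i-1$, $|a|=-2$. Send $\beta\mapsto a$, $u\mapsto q/a$. A series $\sum_lc_lu^{m+l}\beta^l$ (only $m+l\ge 0$ occurs) goes to $a^{-m}\sum_lc_lq^{m+l}$, with the sum in $\mathbb Z_2[i]$. Since $1+u\beta\mapsto i$, we get $[4](\beta)\mapsto 0$, hence a map $R_*\to\mathbb Z_2[i][a^{\pm1}]$. Now send $\alpha\mapsto a\lambda$ with $\lambda=-2/(i-1)=1+i$. Since $|\lambda|<1$ and $R_*$ goes to integral elements,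 power series in $\alpha$ converge. And $u\alpha\mapsto(i-1)(1+i)=-2$, so $[2](\alpha)=\alpha(2+u\alpha)\mapsto 0$. So $2^{-1}R^{tC_2}$ maps to $\mathbb Q_2(i)[a^{\pm1}]\neq 0$.

With $[2](\beta)=2\beta+u\beta^2$ in place of $[4](\beta)$ one would get $u=-2\beta^{-1}\in 2R_*$, the case $k=1$. The point of order $4$ is what makes room.

## 4. The $p$-series modulo $I_M$ and the cohomology of $BC_m$

**Fact 1.** *$b_j\in I_M$ unless $p^M\mid j$. Hence over $MU_*/I_M$ we have $[p](x)=v_Mx^{p^M}+\sum_{m\ge 2}w_mx^{mp^M}$.*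

*Proof.* For $M=0$ there is nothing to prove. Let $M\ge 1$ and work over $\mathbb F_p$-algebras. Let $\varphi:G\to F$ be a homomorphism of formal group laws with $\varphi'(0)=0$. The invariant differential of $F$ pulls back along $\varphi$ to $\varphi'(0)$ times that of $G$, hence to $0$. An invariant differential is a unit power series times $dx$, so $\varphi'=0$ and $\varphi(x)=\psi(x^p)$. With $G^{(p)}$ obtained from $G$ by raising coefficients to $p$-th powers,
$$\psi(G^{(p)}(x^p,y^p))=\psi(G(x,y)^p)=\varphi(G(x,y))=F(\psi(x^p),\psi(y^p)),$$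
so $\psi:G^{(p)}\to F$ is again a homomorphism. Over $MU_*/I_M$ start with $\psi_0=[p]$. If $[p](x)=\psi_s(x^{p^s})$ with $\psi_s$ a homomorphism and $s<M$, then $\psi_s'(0)=b_{p^s}=v_s=0$, so $[p](x)=\psi_{s+1}(x^{p^{s+1}})$ with $\psi_{s+1}$ a homomorphism. After $M$ steps $[p]$ is a series in $x^{p^M}$, with first coefficient $b_{p^M}=v_M$. $\square$

**Fact 2.** *$MU_*/p$ is polynomial over $\mathbb F_p$ on $v_1,v_2,\dots$ and further generators $x_j$, where $j+1$ is not a power of $p$.*

*Proof.* By Lazard and Quillen $MU_*=\mathbb Z[x_1,x_2,\dots]$, and modulo decomposables, with $m=j+1$, $F\equiv x+y+x_j\frac{(x+y)^m-x^m-y^m}{\nu(m)}$ in the relevant degree. Here $\nu(m)=\ell$ if $m$ is a power of a prime $\ell$, and $\nu(m)=1$ otherwise. We claim $[s](x)\equiv sx+x_j\frac{s^m-s}{\nu(m)}x^m$. This holds for $s=1$, and passing from $s$ to $s+1$ adds $x$ and the term $x_j\frac{(s+1)^m-s^m-1}{\nu(m)}x^m$; indeed $(s^m-s)+((s+1)^m-s^m-1)=(s+1)^m-(s+1)$. For $m=p^i$, $s=p$ we read off $v_i\equiv(p^{p^i-1}-1)x_{p^i-1}\equiv-x_{p^i-1}$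 modulo $p$ and decomposables. So $v_i$ may replace $x_{p^i-1}$ as a generator modulo $p$. $\square$

**Fact 3.** *Let $N$ be an $MU$-module and $m\ge 1$. Then $\pi_*N^{\mathbb{CP}^\infty}=\pi_*N[\![x]\!]$ with $|x|=-2$, and there is a cofiber sequence*
$$\Sigma^{-2}N^{\mathbb{CP}^\infty}\xrightarrow{\ [m](x)\ }N^{\mathbb{CP}^\infty}\to N^{BC_m}.\tag{3}$$
*So $\pi_*N[\![x]\!]/([m](x)\cdot\pi_*N[\![x]\!])$ injects into $\pi_*N^{BC_m}$. The injection is onto if $[m](x)$ acts injectively, and it is onto in even degrees if $\pi_{\rm odd}N=0$. If $N$ is an $\mathbb E_\infty$-$MU$-algebra, $N^{\mathbb{CP}^\infty}\to N^{BC_m}$ is a ring map.*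

*Proof.* $MU\otimes\mathbb{CP}^\infty_+$ is free over $MU$ on classes in degrees $2i$, $i\ge 0$, which gives the first claim. The space $BC_m$ is the circle bundle of $L^m$ over $\mathbb{CP}^\infty$, with $L$ the universal line bundle; so there is a cofiber sequence $BC_{m+}\to\mathbb{CP}^\infty_+\to\mathrm{Th}(L^m)$. Map it into $N$ and use the Thom isomorphism $N^{\mathrm{Th}(L^m)}\simeq\Sigma^{-2}N^{\mathbb{CP}^\infty}$; the first map becomes multiplication by the Euler class of $L^m$, which is $[m](x)$. In the long exact sequence the cokernel of the injection in degree $d$ is the kernel of $[m](x)$ on $\pi_{d+1}N^{\mathbb{CP}^\infty}$. It is zero in each of the two cases stated. $\square$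

**Fact 4.** *Let $K$ be a complete non-archimedean field and $s_i\to 0$, $s_j'\to 0$ in $K$. Then $(\sum s_i)(\sum s_j')=\sum_l\sum_{i+j=l}s_is_j'$.*

*Proof.* Both sequences are bounded and tend to $0$, so for each $\varepsilon>0$ only finitely many pairs have $|s_is_j'|\ge\varepsilon$. In a complete non-archimedean field such a family may be summed in any grouping with the same result. $\square$

**Fact 5** (Weierstrass preparation; Bosch–Güntzer–Remmert, §5.2). *Let $K$ be complete and algebraically closed with valuation ring $\mathcal O$, and let $\sum a_jT^j\in K\langle T\rangle$ (so $a_j\to 0$) satisfy $|a_s|=\max_j|a_j|$ with $a_s\ne 0$, and $|a_j|<|a_s|$ for $j>s$. Then the series is a unit of $K\langle T\rangle$ times a monic polynomial of degree $s$ over $\mathcal O$. So it has exactly $s$ zeros in $\mathcal O$, counted with multiplicity.*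

## 5. Torsion points with $|[p](q)|<|q|$: proof of Theorem 1

**Step 1. The ring.** *We make $R$ an $\mathbb E_\infty$ ring under $MU$ and prove (2).*

Localizations and connective covers of $\mathbb E_\infty$-rings are $\mathbb E_\infty$ (Lurie, *Higher Algebra*). Since $MU$ is connective, $MU\to MU[v_n^{-1}]$ factors through an $\mathbb E_\infty$-map $MU\to e$. Function spectra from a space and localization at $\beta$ are also $\mathbb E_\infty$ operations, so we have an $\mathbb E_\infty$-map
$$f:MU\to e\to e^{BC_{p^2}}\to R=e^{BC_{p^2}}[\beta^{-1}].$$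
As $MU_*$ is an evenly graded domain of characteristic $0$ and $v_n\ne 0$ (Fact 2), so is $D$, and hence so is its subring $D_+=\pi_*e$. In $D_+[\![\beta]\!]$ a product of nonzero homogeneous elements is nonzero: compare lowest coefficients. Also $[p^2](\beta)=p^2\beta+\cdots\neq 0$. So $[p^2](\beta)$ acts injectively, Fact 3 gives $\pi_*e^{BC_{p^2}}=D_+[\![\beta]\!]/([p^2](\beta))$, and inverting $\beta$ gives (2). In particular $R_*$ is even.

**Step 2. The hypothesis.** *We show $f(v_n)^{p^n+1}\in I_nR_*$.*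

Write $[p^2]_F(x)=\sum_mB_mx^m$ with $B_m\in MU_{2(m-1)}$. Over $MU_*/I_n$, Fact 1 gives $[p](x)=v_nx^{p^n}+\sum_{j\ge 2}w_jx^{jp^n}$, so
$$[p^2](x)=[p]([p](x))=v_n(v_nx^{p^n}+\cdots)^{p^n}+\cdots=v_n^{1+p^n}x^{p^{2n}}+(\text{higher order}).$$
Hence $B_m\in I_n$ for $m<p^{2n}$, and $B_{p^{2n}}-v_n^{1+p^n}\in I_n$.

About $B_m$ for $m>p^{2n}$ we know nothing modulo $I_n$, and this is why $v_n$ was inverted. Write $B_m=v_n^{1+p^n}d_m$ with $d_m\in D$. Since $(1+p^n)(p^n-1)=p^{2n}-1$, the degree of $d_m$ is $2(m-1)-2(p^{2n}-1)=2(m-p^{2n})>0$, so $d_m\in D_+$. Therefore, in $D_+[\![\beta]\!]$,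
$$[p^2](\beta)=\sum_{m\le p^{2n}}B_m\beta^m+v_n^{1+p^n}\beta^{p^{2n}}\sum_{m>p^{2n}}d_m\beta^{m-p^{2n}}.$$
Only finitely many terms are to be reduced modulo $I_n$, and in $R_*/I_nR_*$ we get
$$0=[p^2](\beta)=v_n^{1+p^n}\beta^{p^{2n}}\Bigl(1+\sum_{m>p^{2n}}d_m\beta^{m-p^{2n}}\Bigr).\tag{4}$$
The bracket is homogeneous of degree $0$ with constant term $1$, hence a unit of $D_+[\![\beta]\!]$, and $\beta$ is a unit in $R_*$. So $f(v_n)^{p^n+1}\in I_nR_*$.

**Step 3. A formal group over a valuation ring.** *We choose the group in which torsion points will be found.*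

Let $P=p^{n-1}$. We choose a complete algebraically closed non-archimedean field $K$ with valuation ring $\mathcal O$ and maximal ideal $\mathfrak m$, and a ring map $\theta:MU_*\to\mathcal O$ (not graded) with
$$\theta(v_i)=0\ (0\le i\le n-2),\qquad h:=\theta(v_{n-1})\in\mathfrak m\setminus 0,\qquad\theta(v_n)=1.\tag{5}$$
If $n=1$, take $K=\mathbb C_p$ and let $\theta$ classify $x+y+xy$; then $[p](x)=(1+x)^p-1$, so $h=p$ and $\theta(v_1)=1$. If $n\ge 2$, take $K$ to be the completed algebraic closure of $\mathbb F_p((h))$ and let $\theta$ factor through $MU_*/p$; by Fact 2 we may send $v_{n-1}\mapsto h$, $v_n\mapsto 1$ and all other generators to $0$.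

Let $\Gamma=\theta_*F$. Since $\theta(I_{n-1})=0$, Fact 1 with $M=n-1$ gives
$$[p]_\Gamma(x)=g(x^P),\qquad g(y)=\sum_{j\ge 1}g_jy^j,\quad g_j=\theta(b_{jP})\in\mathcal O,\quad g_1=h,\quad g_p=\theta(v_n)=1.$$
For $j<p$ we have $jP<p^n$, so $b_{jP}\in I_n$ by Fact 1; as $\theta(I_n)\subset h\mathcal O$, we get $|g_j|\le|h|$.

**Step 4. Points of order $p$ and $p^2$.** *We find $q\in\mathfrak m\setminus 0$ such that $r=[p]_\Gamma(q)$ is nonzero, killed by $[p]_\Gamma$, and satisfies $|r|<|q|$.*

Choose $c\in\mathfrak m\setminus 0$ with $|c|^{p-1}\ge|h|$, and consider $g(cT)=\sum g_jc^jT^j$, an element of $K\langle T\rangle$. For $j<p$, $|g_jc^j|\le|h||c|\le|c|^p$. For $j=p$ the absolute value is $|c|^p$. For $j>p$ it is at most $|c|^j<|c|^p$. By Fact 5, $g(cT)$ has exactly $p$ zeros in $\mathcal O$. The zero at $0$ is simple since $g_1=h\ne 0$, and $p\ge 2$. So $g$ has a zero $\rho\in\mathfrak m\setminus 0$. Choose $r$ with $r^P=\rho$; then $r\in\mathfrak m\setminus 0$ and $[p]_\Gamma(r)=g(\rho)=0$.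

Now choose $c\in\mathfrak m\setminus 0$ with both $|c|^{p-1}\ge|h|$ and $|c|^p\ge|r|$. The series $g(cT)-r$ has the same coefficients except for the constant term $-r$, and $|r|\le|c|^p$. Fact 5 again gives $p$ zeros, so there is $\sigma\in\mathfrak m$ with $g(\sigma)=r$, and $\sigma\neq 0$ since $r\ne 0$. Choose $q$ with $q^P=\sigma$. Then
$$q\in\mathfrak m\setminus 0,\qquad[p]_\Gamma(q)=r,\qquad[p^2]_\Gamma(q)=[p]_\Gamma(r)=0.\tag{6}$$

Finally, every term of $g(\sigma)$ satisfies $|g_j\sigma^j|<|\sigma|$: for $j<p$ because $|g_j|\le|h|<1$, and for $j\ge p\geq 2$ because $|\sigma|<1$. The terms tend to $0$, so their maximum is attained and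
$$|r|=|g(\sigma)|<|\sigma|=|q|^P\le|q|.$$
Put $\lambda:=r/q\in\mathfrak m\setminus 0$. For example, when $n=1$ one may take $q=\zeta_{p^2}-1$ with $\zeta_{p^2}^p=\zeta_p$, and $r=\zeta_p-1$; then $v_p(\lambda)=\frac1{p-1}-\frac1{p(p-1)}=\frac1p$.

**Step 5. Evaluating $R_*$ at $q$.** *We build a graded ring map $\chi:R_*\to\mathcal O[a^{\pm1}]$, $|a|=-2$. It matters that the values lie in $\mathcal O$, not only in $K$.*

Since $\theta(v_n)=1$, $\theta$ extends to $D\to\mathcal O$. On $D_+[\![\beta]\!]$ let $\chi$ send $d\mapsto\theta(d)(q/a)^i$ for $d\in D_{2i}$, $i\ge 0$, and $\beta\mapsto a$. In degree $2m$ this means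
$$\sum_id_i\beta^i\longmapsto a^{-m}\sum_i\theta(d_i)q^{m+i}\qquad(d_i\in D_{2(m+i)},\ m+i\ge 0).$$
The exponents $m+i$ are nonnegative because $D_+$ has no negative degrees, and they tend to $\infty$. As $|q|<1$, the sum converges in $\mathcal O$. By Fact 4, $\chi$ is a graded ring map. It kills the relation, by (6):
$$[p^2](\beta)\longmapsto\sum_m\theta(B_m)(q/a)^{m-1}a^m=\tfrac aq[p^2]_\Gamma(q)=0,$$
and $\beta\mapsto a$ is a unit. So we obtain $\chi:R_*\to\mathcal O[a^{\pm1}]$ with
$$\chi(f(b))=\theta(b)(q/a)^i\quad\text{for }b\in MU_{2i}.\tag{7}$$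

**Step 6. Evaluating $\alpha$ at $a\lambda$.** *We extend $\chi$ to $R^{tC_p}$ and conclude.*

Define $\Phi:R_*[\![\alpha]\!]\to K[a^{\pm1}]$ by $\chi$ on $R_*$ and $\alpha\mapsto a\lambda$. In degree $2d$, writing $\chi(r_i)=s_ia^{-(d+i)}$ with $s_i\in\mathcal O$,
$$\sum_ir_i\alpha^i\longmapsto a^{-d}\sum_is_i\lambda^i.$$
This converges because $s_i\in\mathcal O$ and $|\lambda|<1$, and it is a ring map by Fact 4 (recall that $R_*$ is even). By (7),
$$[p](\alpha)=\sum_jf(b_j)\alpha^j\longmapsto\sum_j\theta(b_j)\frac{q^{j-1}}{a^{j-1}}a^j\lambda^j=\tfrac aq[p]_\Gamma(q\lambda)=\tfrac aq[p]_\Gamma(r)=0,$$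
and $\alpha\mapsto a\lambda$ is a unit. So $\Phi$ induces a ring map $R^{tC_p}\to K[a^{\pm1}]$. It sends $v_i\mapsto\theta(v_i)(q/a)^{p^i-1}=0$ for $i\le n-2$, and $v_{n-1}\mapsto h(q/a)^{P-1}$, a unit. Hence $v_{n-1}^{-1}R^{tC_p}/(v_0,\dots,v_{n-2})$ maps unitally to $K[a^{\pm1}]\ne 0$ and is not the zero ring. By Step 2 the hypothesis holds for all $k\ge p^n+1$. $\blacksquare$

Three remarks show why each ingredient is there. First, $\chi([p](\beta))=\frac aq[p]_\Gamma(q)=a\lambda$, so $\alpha$ goes to the same element as $[p](\beta)$: the new point of order $p$ is $p$ times the old point of order $p^2$. Second, with $C_p$ in place of $C_{p^2}$ the computation in Step 2 gives $v_n\beta^{p^n}\cdot(\text{unit})=0$ modulo $I_n$, so $v_n\in I_nR_*$; the ring is even, and by Theorem 3 the conclusion of the conjecture holds for it. Third, without the connective cover, that is, with $D$ in place of $D_+$, equation (4) still holds, but $v_n$ is a unit. So $I_nR_*=R_*$, the hypothesis holds with $k=1$, and Theorem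 3 gives the conclusion again. In the proof, what breaks is Step 5: $v_n^{-1}$ would go to $(a/q)^{p^n-1}$, whose coefficient is not in $\mathcal O$, and the convergence argument of Step 6 fails.

## 6. Adjoining $v_1^2/p$ to $MU_{(p)}$: proof of Theorem 2

Here $n=1$, and we need one $R$ with $v_1^2\in pR_*$ and $p^{-1}R^{tC_p}\ne 0$. Put $E=MU_{(p)}$ and $N=2(p-1)=|v_1|$. Write $E\{y\}$ for the free $\mathbb E_\infty$-$E$-algebra on a class $y$, so $E\{y\}=\bigoplus_m\mathrm{Sym}^m_E(\Sigma^{|y|}E)$, where $\mathrm{Sym}^m_E(C)=(C^{\otimes_E m})_{h\Sigma_m}$. Let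
$$R=E\{y\}\otimes_{E\{w\}}E,\qquad|y|=|w|=2N,\qquad w\mapsto py-v_1^2,\quad w\mapsto 0.\tag{8}$$
In $R_*$ we have $v_1^2=py$. This is Example 4 done freely in $\mathbb E_\infty$-rings. There, $R_{2m}$ had denominators $p^b$ with $b\le m/N$. Now $\mathrm{Sym}^m$ contributes more, and we have to bound how much. "Connective in degree $c$", or $c$-connective, means $\pi_i=0$ for $i<c$.

**Step 1. A filtration of $R$.** *We split $R$ into layers that we can control.*

Work in increasingly filtered $E$-modules $\cdots\to F_m\to F_{m+1}\to\cdots$ with Day convolution, in which $F_a\otimes F_b$ contributes to filtration $a+b$. For instance, with $y$ placed in filtration $1$, the free algebra $E\{y\}$ has $F_m=\bigoplus_{j\le m}\mathrm{Sym}^j(\Sigma^{2N}E)$. Place $y$ and $w$ in filtration $1$ and $E$ in filtration $0$. The class $py-v_1^2$ lies in filtration $1$, so the pushout (8) can be formed in filtered $\mathbb E_\infty$-algebras. Passing to the colimit and passing to the associated graded are symmetric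 monoidal and preserve colimits, and the filtered objects vanishing in negative filtration are closed under tensor products and colimits. So $R=\operatorname{colim}F_m$ with $F_{-1}=0$, and the associated graded of $R$ is the corresponding pushout of graded algebras. There $w\mapsto py$, because $v_1^2$ comes from filtration $0$ and so vanishes in $F_1/F_0$. Thus the two maps out of $\mathrm{Sym}(\Sigma^{2N}E)$ are $\mathrm{Sym}$ of the module maps $p:\Sigma^{2N}E\to\Sigma^{2N}E$ and $\Sigma^{2N}E\to 0$. Since $\mathrm{Sym}$ takes pushouts of modules to pushouts of algebras,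
$$F_m/F_{m-1}\simeq T_m:=\mathrm{Sym}^m_E(C),\qquad C=\Sigma^{2N}E/p,\qquad F_0=E.$$
As $C$ is $2N$-connective, $T_m$ is $2Nm$-connective.

**Step 2. Torsion in every layer.** *We bound the exponent of $T_m$.*

**Lemma A.** *$pm\cdot\mathrm{id}_{T_m}=0$ for $m\ge 1$.*

*Proof.* First, $p\cdot\mathrm{id}_C=0$. It suffices to treat $E/p$. The map $p\cdot\mathrm{id}_{E/p}$ vanishes on the unit $E\to E/p$, since $p=0$ in $\pi_0(E/p)$. So it factors as $E/p\to\Sigma E\to E/p$, and $[\Sigma E,E/p]_E=\pi_1(E/p)=0$ because $\pi_*(E/p)=MU_*/p$ is even.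

Next, we have $\mathrm{Sym}^m(C\oplus C)=\bigoplus_{a+b=m}T_a\otimes T_b$. Let $\nu_{a,b}:T_{a+b}\to T_a\otimes T_b$ be the components of $\mathrm{Sym}$ of the diagonal $C\to C\oplus C$, and $\mu_{a,b}:T_a\otimes T_b\to T_{a+b}$ those of $\mathrm{Sym}$ of the fold map $C\oplus C\to C$. On $\prod_m\mathrm{End}(T_m)$ (homotopy classes of maps) define
$$(\phi*\psi)_m=\sum_{a+b=m}\mu_{a,b}(\phi_a\otimes\psi_b)\nu_{a,b}.$$
This is bilinear. It is associative: both ways of multiplying three elements give $\sum_{a+b+c=m}\mu_{a,b,c}(\phi_a\otimes\psi_b\otimes\chi_c)\nu_{a,b,c}$, formed from the triple diagonal and triple fold. It is commutative, since diagonal and fold are invariant under exchanging the two summands and $\mathrm{Sym}$ is symmetric monoidal from $\oplus$ to $\otimes$. Its unit is $1_*=(\mathrm{id}_{T_0},0,0,\dots)$, because $\nu_{m,0}$ and $\mu_{m,0}$ are $\mathrm{Sym}^m$ of the identity of $C$.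

For endomorphisms $f,g$ of $C$, $f+g=\mathrm{fold}\circ(f\oplus g)\circ\mathrm{diag}$. Apply $\mathrm{Sym}$ and get $\mathrm{Sym}(f+g)=\mathrm{Sym}(f)*\mathrm{Sym}(g)$. Let $H=\mathrm{Sym}(\mathrm{id}_C)=(\mathrm{id}_{T_m})_m$. Then
$$H^{*p}=\mathrm{Sym}(p\cdot\mathrm{id}_C)=\mathrm{Sym}(0)=1_*.$$
The operator $(d\phi)_m=m\phi_m$ is a derivation for $*$, since $m=a+b$ in each summand. So $0=d(1_*)=d(H^{*p})=p\,H^{*(p-1)}*dH$. Multiplying by $H$ gives $p\,dH=0$, that is, $pm\cdot\mathrm{id}_{T_m}=0$. $\square$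

For odd $p$ this will be enough. For $p=2$ it just fails: it would give the exponent $\kappa=1=\frac1{p-1}$ in Step 4, where a strict inequality is needed. So we improve it for even $m$ in a range of degrees.

**Step 3. Improvement at $p=2$.** *We show that in low degrees an even layer is no worse than the odd layer before it.*

**Lemma B.** *Let $p=2$ (so $N=2$). If $m\ge 2$ is even and $2i<4m+m/2$, then $2\cdot\pi_{2i}T_m=0$.*

*Proof.* Let $A=\Sigma^4E\to C\to B=\Sigma^5E$ be the cofiber sequence of $C=\Sigma^4E/2$. Filter $C$ by $A\subset C$. Then the multiplication $A\otimes T_{m-1}\to T_m$ is a map of finitely filtered objects. On associated gradeds it is $A\otimes\mathrm{Sym}^{m-1}(A\oplus B)\to\mathrm{Sym}^m(A\oplus B)$, that is,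
$$\bigoplus_{a+b=m}\bigl(A\otimes\mathrm{Sym}^{a-1}A\to\mathrm{Sym}^aA\bigr)\otimes\mathrm{Sym}^bB,$$
with source $0$ if $a=0$. Now $\mathrm{Sym}^aA$ is $E$ tensored with the Thom spectrum over $B\Sigma_a$ of the complex representation $(\mathbb C^2)^a$, and this representation restricts to $\mathbb C^2\oplus(\mathbb C^2)^{a-1}$ on $\Sigma_{a-1}$. By the multiplicative $MU$-Thom isomorphisms, $A\otimes\mathrm{Sym}^{a-1}A\to\mathrm{Sym}^aA$ is $\Sigma^{4a}E\otimes(B\Sigma_{a-1}\to B\Sigma_a)_+$.

By Nakaoka (*Decomposition theorem for homology groups of symmetric groups*, Ann. of Math. 1960), $H_j(\Sigma_{a-1};\mathbb Z)\to H_j(\Sigma_a;\mathbb Z)$ is injective for all $j$ and an isomorphism for $j<a/2$. In the exact sequence of the pair, for $j<a/2$, the map onto $H_j(\Sigma_a)$ is surjective and the next map $H_{j-1}(\Sigma_{a-1})\to H_{j-1}(\Sigma_a)$ is injective, so $H_j(B\Sigma_a,B\Sigma_{a-1};\mathbb Z)=0$. Hence the cofiber of $(B\Sigma_{a-1}\to B\Sigma_a)_+$ has no homotopy below degree $a/2$,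 and the same holds after tensoring with the connective $E$. As $\mathrm{Sym}^bB$ is $5b$-connective, the piece indexed by $(a,b)$ of the cofiber of $A\otimes T_{m-1}\to T_m$ has no homotopy below
$$4a+\tfrac a2+5b=4m+\tfrac a2+b\ge4m+\tfrac m2.$$
For $a=0$ the piece is $\mathrm{Sym}^mB$, which is $5m$-connective, and the bound holds too. So the cofiber has no homotopy below $4m+\frac m2$, and $\pi_{2i-4}T_{m-1}=\pi_{2i}(A\otimes T_{m-1})\to\pi_{2i}T_m$ is onto. By Lemma A the source is killed by $2(m-1)$, hence by $2$, since $m-1$ is odd and the groups are $2$-local. $\square$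

**Step 4. Denominators.** *We embed the problem in $MU_*\otimes\mathbb Q$ and bound the powers of $p$ that appear.*

By Lemma A, $T_m[1/p]=0$ for $m\ge 1$ ($T_m$ is $p$-local, so $pm$ is a unit times a power of $p$). So $E[1/p]\simeq R[1/p]$, and we get a ring map $j:R_*\to R_*[1/p]=MU_*\otimes\mathbb Q$ that extends the standard map on $MU_*$ and kills odd degrees.

**Claim.** *There are $\kappa<\frac1{p-1}$ and integers $0\le a_i\le\kappa i$ $(i\ge 0)$ with $p^{a_i}j(R_{2i})\subset MU_{2i}\otimes\mathbb Z_{(p)}$ for all $i\ge 0$.*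

*Proof.* Let $M=\lfloor i/N\rfloor$. The cofiber $R/F_M$ is built from the $T_m$ with $m\ge M+1$, so it is $2N(M+1)$-connective, and $2N(M+1)>2i$. Hence $\pi_{2i}F_M\to\pi_{2i}R$ is onto. If $p^{\varepsilon_m}\pi_{2i}T_m=0$, then $p^{\varepsilon_m}$ times any class of $\pi_{2i}F_m$ dies in $\pi_{2i}T_m$ and so lifts to $\pi_{2i}F_{m-1}$. Descending from $F_M$ to $F_0=E$, we may take $a_i=\sum_{m=1}^M\varepsilon_m$.

Let $p$ be odd. Lemma A and $p$-locality allow $\varepsilon_m=1+v_p(m)$. Then
$$a_i=M+v_p(M!)\le\tfrac p{p-1}M\le\tfrac p{2(p-1)^2}\,i,$$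
so $\kappa=\frac p{2(p-1)}\cdot\frac1{p-1}$, and $\frac p{2(p-1)}<1$ because $p>2$.

Let $p=2$. The condition $2i<4m+\frac m2$ is $m>\frac{4i}9$. By Lemmas A and B we may take $\varepsilon_m=1$ if $m$ is odd or $m>\frac{4i}9$, and $\varepsilon_m=1+v_2(m)$ otherwise. Then
$$a_i\le\lfloor i/2\rfloor+v_2(\lfloor 4i/9\rfloor!)\le\tfrac i2+\tfrac{4i}9=\tfrac{17}{18}\,i,$$
so $\kappa=\frac{17}{18}<1=\frac1{p-1}$. $\square$

**Step 5. Evaluation at $\zeta_p-1$.** *We repeat Example 4 with the bound just obtained.*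

Let $\theta:MU_*\otimes\mathbb Q\to\mathbb Q$ classify $x+y+xy$; then $\theta(MU_*\otimes\mathbb Z_{(p)})\subset\mathbb Z_{(p)}$ and $\theta(b_j)=\binom pj$. Let $K=\mathbb Q_p(\zeta_p)$, $\pi=\zeta_p-1$, so $v_p(\pi)=\frac1{p-1}$, and let $|t|=2$. Define $\Phi:R_*[\![\alpha]\!]\to K[t^{\pm1}]$ to be zero in odd degrees and, in degree $2\delta$,
$$\sum_ir_i\alpha^i\longmapsto t^\delta\sum_i\theta(j(r_i))\,\pi^i,\qquad r_i\in R_{2(\delta+i)}.$$
Since $R_*=0$ in negative degrees, only $\delta+i\ge 0$ matters. By the Claim the $i$-th term has valuation at least $\frac i{p-1}-\kappa(\delta+i)$, which tends to $\infty$ because $\kappa<\frac1{p-1}$. So the sum converges. $\Phi$ is a ring map by Fact 4 and because $j$ is a ring map that kills odd degrees; in particular the product of two odd elements goes to $0$, as it should. Further,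
$$[p](\alpha)\longmapsto t^{-1}\sum_j\tbinom pj\pi^j=t^{-1}((1+\pi)^p-1)=0,$$
and $\alpha\mapsto\pi t^{-1}$ is a unit. So $p^{-1}R^{tC_p}$ maps unitally to $K[t^{\pm1}]\ne 0$. Since $v_1^2=py\in pR_*$, statement $(p,1,k)$ fails for all $k\ge 2$. $\blacksquare$

## 7. Power operations and the case $v_n\in I_nR_*$: proof of Theorem 3

Example 3 told us what to prove: an $\mathbb E_\infty$ structure must force $v_{n+1},v_{n+2},\dots$ into $I_nR_*$ once $v_n$ is there. The tool is the total $p$-th power operation, applied to the equation expressing $v_n$ in terms of $p,\dots,v_{n-1}$.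

**Step 1. The operation $\mathcal P$.** *We recall what is needed* (Quillen, *Elementary proofs of some results of cobordism theory using Steenrod operations*, 1971; Bruner–May–McClure–Steinberger, *$H_\infty$ Ring Spectra*).

Let $R$ be an $\mathbb E_\infty$-$MU$-algebra and $z\in R^{2m}(X)$. The $C_p$-equivariant map $z^{\otimes p}$, the multiplication $R^{\otimes p}\to R$, restriction along the diagonal of $X$, and the $MU$-Thom class of $m\rho$ ($\rho$ the complex regular representation of $C_p$) give a class $\mathcal P(z)\in R^{2pm}(X\times BC_p)$, natural in $X$ and $R$. It has three properties.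

1. $\mathcal P$ is multiplicative, $\mathcal P(1)=1$, and $\mathcal P(z)$ restricts to $z^p$ on $X\times pt$.
2. $\mathcal P(z+z')-\mathcal P(z)-\mathcal P(z')\in\mathrm{tr}(R^*(X))$, where $\mathrm{tr}$ is the transfer from the trivial group: the mixed words in $z,z'$ form free $C_p$-orbits. By Frobenius reciprocity $\mathrm{tr}(\mathrm{res}(b))=b\,\mathrm{tr}(1)$; in particular $\mathrm{tr}(a)=a\,\mathrm{tr}(1)$ for $a\in R^*(X)$. For $X=pt$ and integers $z=s$, $z'=s'$, the difference is an integer multiple of $\mathrm{tr}(1)$.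
3. Let $c\in MU^2(\mathbb{CP}^\infty)$ be the Euler class of the universal line bundle $L$, and $x\in MU^2(BC_p)$ that of a faithful character. Then $\mathcal P(c)=e(L\otimes\rho)=\phi(c):=\prod_{i=0}^{p-1}(c+_F[i]_F(x))$. For $p=2$ this is $\phi(c)=c\,(c+_Fx)$.

By Fact 3, $MU^*(BC_p)=MU_*[\![x]\!]/[p](x)$. There $x\,\mathrm{tr}(1)=\mathrm{tr}(\mathrm{res}\,x)=0$. If $s(x)$ is a power series representing $\mathrm{tr}(1)$, then $x\,s(x)$ is a multiple of $[p](x)=x\langle p\rangle(x)$. Homogeneous elements of $MU_*[\![x]\!]$ are not zero divisors, so we may cancel $x$: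
$$\mathrm{tr}(1)\in(\langle p\rangle(x)).\tag{9}$$

**Step 2. A target in which $\mathcal P$ is a ring map.** *We divide out the transfers.*

Let $M\ge 2$, $A=MU_*/I_M$ and $T=A[x]/(x^{p^M-1})$. By Fact 1, over $A$ the series $[p](x)$ starts in order $p^M$ and $\langle p\rangle(x)$ in order $p^M-1$. Both map to $0$ in $T$, so $MU^*(BC_p)\to T$ is defined and, by (9) and $\mathrm{tr}(a)=a\,\mathrm{tr}(1)$, kills transfers. Also $MU^*(\mathbb{CP}^\infty\times BC_p)=MU^*(BC_p)[\![c]\!]$, by Fact 3 applied to $MU^{BC_p}$. So $\mathcal P$ induces ring homomorphisms (multiplying degrees by $p$)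
$$\overline{\mathcal P}:MU_{2*}\to T,\qquad\overline{\mathcal P}:MU^{2*}(\mathbb{CP}^\infty)\to T[\![c]\!].$$

**Lemma C.** *For $1\le i\le M-1$, with $d_i:=p^M-p^{i+1}+p-1$: $\ \overline{\mathcal P}(v_i)\in v_M\bigl(-x^{d_i}+x^{d_i+1}T\bigr)$.*

In words: modulo $I_M$, the operation turns $v_i$ into a multiple of $v_M$ with a known leading term. Note $0\le d_i<p^M-1$, so the leading term is not truncated away. For $p=2$, $M=2$, $i=1$ we have $d_1=1$ and $\overline{\mathcal P}(v_1)\in v_2(-x+x^2T)$. The proof takes Steps 3 to 5.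

**Step 3. An equation for the $\overline{\mathcal P}(b_j)$.** *We compute $\overline{\mathcal P}([p](c))$ in two ways.*

The class $[p](c)$ is the pullback of $c$ along the map $\mathbb{CP}^\infty\to\mathbb{CP}^\infty$ classifying $L^{\otimes p}$, so $\overline{\mathcal P}([p](c))=\phi([p](c))$ by naturality. On the other hand write $[p](c)=\sum_{j\le J}b_jc^j+c^{J+1}h_J$. Since $\overline{\mathcal P}$ is a ring map,
$$\overline{\mathcal P}([p](c))=\sum_{j\le J}\overline{\mathcal P}(b_j)\phi(c)^j+\phi(c)^{J+1}\overline{\mathcal P}(h_J).$$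
The factor $i=0$ of $\phi(c)$ is $c$, so $\phi(c)^{J+1}\in c^{J+1}T[\![c]\!]$. Letting $J\to\infty$,
$$\sum_{j\ge 1}\overline{\mathcal P}(b_j)\,\phi(c)^j=\phi([p](c))\quad\text{in }T[\![c]\!].\tag{10}$$
We want to read off $\overline{\mathcal P}(b_{p^i})$, so we must expand the right side in powers of $\phi=\phi(c)$.

**Step 4. Expansions in $\phi$.** *We show that every series in $c$ has unique $\phi$-coordinates, and we find the leading term of those of $c^{p^M}$.*

We have $\phi\equiv c^p$ modulo $x$. Consider the map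
$$\prod_{j\ge 0,\,0\le l<p}T\to T[\![c]\!],\qquad(t_{jl})\mapsto\sum_{j\ge 0}\sum_{l=0}^{p-1}t_{jl}\phi^jc^l.$$
It is defined since $\phi^jc^l\in c^{j+l}T[\![c]\!]$. The $x$-adic filtration of $T$ is finite, and on each graded piece the map is $(t_{jl})\mapsto\sum t_{jl}c^{pj+l}$, an isomorphism. Hence the map is bijective. Write $t_{jl}(G)$ for the coordinates of $G\in T[\![c]\!]$; they are $T$-linear in $G$.

With $|c|=|x|=-2$ and $|\phi|=-2p$, uniqueness shows that $t_{jl}(c^s)$ is homogeneous of degree $-2\delta$, $\delta=s-pj-l$. Now $A$ is nonnegatively graded with $A_0=\mathbb F_p$. A homogeneous element $\sum_ka_kx^k$ of $T$ of degree $-2\delta$ has $|a_k|=2(k-\delta)$, so for $\delta\ge 0$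
$$t_{jl}(c^s)\in\tau_0x^\delta+x^{\delta+1}T,\qquad\tau_0\in\mathbb F_p,\tag{11}$$
and $\tau_0x^\delta$ can be computed after the base change $A\to A_0=\mathbb F_p$. In particular
$$t_{jl}(c^s)=0\quad\text{if }\delta\ge p^M-1.\tag{12}$$
So for fixed $(j,l)$ only finitely many $s$ have $t_{jl}(c^s)\ne 0$. Consequently $t_{jl}(\sum_s\tau_sc^s)=\sum_s\tau_st_{jl}(c^s)$ for infinite sums as well: the coefficient of a given $c^k$ in $\sum_s\tau_s\sum_{j,l}t_{jl}(c^s)\phi^jc^l$ involves only pairs with $j+l\le k$, and for each of them finitely many $s$, so the order of summation may be changed; then use uniqueness.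

Over $A_0=\mathbb F_p$ the law $F$ is additive and $\phi=\prod_{i\in\mathbb F_p}(c+ix)=c^p-x^{p-1}c$. We claim
$$c^{p^s}=\sum_{i=0}^{s-1}x^{p^s-p^{i+1}}\phi^{p^i}+x^{p^s-1}c.$$
For $s=0$ this is $c=c$. For the step from $s$ to $s+1$, take $p$-th powers, which gives $\sum_{i=0}^{s-1}x^{p^{s+1}-p^{i+2}}\phi^{p^{i+1}}+x^{p^{s+1}-p}c^p$, and substitute $c^p=\phi+x^{p-1}c$. (For $p=2$: $c^4=\phi^2+x^2\phi+x^3c$.) With $s=M$ and (11),
$$t_{p^i,0}(c^{p^M})\in x^{p^M-p^{i+1}}+x^{p^M-p^{i+1}+1}T\qquad(0\le i\le M-1).\tag{13}$$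

**Step 5. Comparing coordinates.** *We finish the proof of Lemma C.*

By Fact 1, over $A$, $[p](c)=v_Mc^{p^M}+\sum_{m\ge 2}w_mc^{mp^M}$. Write $\phi(z)=\epsilon z+O(z^2)$; then $\epsilon=\prod_{i=1}^{p-1}[i](x)\in(p-1)!\,x^{p-1}+x^pT=-x^{p-1}+x^pT$, by Wilson's theorem. So
$$\phi([p](c))=\epsilon v_Mc^{p^M}+\sum_{m\ge 2}\tau_mc^{mp^M},\qquad\tau_m\in T.$$
Take the coordinate at $\phi^{p^i}c^0$ on both sides of (10), where $1\le i\le M-1$. On the left it is $\overline{\mathcal P}(b_{p^i})=\overline{\mathcal P}(v_i)$. On the right, for $m\ge 2$ we have $mp^M-p\cdot p^i\ge mp^M-p^M\ge p^M$, so $t_{p^i,0}(c^{mp^M})=0$ by (12). Hence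
$$\overline{\mathcal P}(v_i)=\epsilon\,v_M\,t_{p^i,0}(c^{p^M}),$$
and (13) gives the claim, since $(p-1)+(p^M-p^{i+1})=d_i$. $\square$

**Step 6. Induction.** *We prove that $v_m\in I_nR_*$ for all $m\ge n$.*

The case $m=n$ is the hypothesis: $v_n=\sum_{i<n}v_iy_i$ with $y_i$ homogeneous, hence of even degree. Let $M\ge n+1$ and suppose $v_n,\dots,v_{M-1}\in I_nR_*$, so that $I_MR_*=I_nR_*$. Note that $M\ge 2$, that $0\le d_n<p^M-1$, and that $d_n<d_i$ for $1\le i<n$. We show $v_M\in I_nR_*$.

*Case $\pi_{\rm odd}R=0$.* Put $\bar R=R_*/I_nR_*=R_*/I_MR_*$, an $A$-algebra. By Fact 3, $\pi_{\rm even}R^{BC_p}=R_*[\![x]\!]/[p](x)$. The images of $[p](x)$ and $\langle p\rangle(x)$ in $\bar R[\![x]\!]$ lie in $(x^{p^M-1})$, and $\mathrm{tr}(1)\in(\langle p\rangle(x))$ by (9) and naturality. As in Step 2, $\mathcal P$ induces a ring map $\overline{\mathcal P}:R_{2*}\to\bar R[x]/(x^{p^M-1})$, compatible with the one for $MU$, and $\overline{\mathcal P}(p)=p=0$. Apply it to the hypothesis: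
$$\overline{\mathcal P}(v_n)=\sum_{1\le i<n}\overline{\mathcal P}(v_i)\overline{\mathcal P}(y_i).$$
By Lemma C, used for indices up to $n\le M-1$, the left side lies in $v_M(-x^{d_n}+(x^{d_n+1}))$. The right side lies in $(x^{d_n+1})$, because $d_i\ge d_n+1$ for $1\le i<n$. The coefficient of $x^{d_n}$ gives $v_M=0$ in $\bar R$.

*Case $n=1$, $R$ arbitrary.* Now $\pi_*R^{BC_p}$ is not under control, and we work with one equation and a module. Write $v_1=py$. By properties 1 and 2, $\mathcal P(p)=p+c'\,\mathrm{tr}(1)$ with $c'\in\mathbb Z$ (add up $p$ copies of $1$). So in $\pi_*R^{BC_p}$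
$$\mathcal P(v_1)=\mathcal P(p)\mathcal P(y)=p\,\mathcal P(y)+c'\,\mathrm{tr}(1)\mathcal P(y)=p\,\mathcal P(y)+c'\,y^p\,\mathrm{tr}(1),$$
using $\mathrm{tr}(1)\mathcal P(y)=\mathrm{tr}(\mathrm{res}\,\mathcal P(y))=\mathrm{tr}(y^p)=y^p\,\mathrm{tr}(1)$.

Let $R/p=R\otimes_{MU}MU/p$ and map this equation to $\pi_*(R/p)^{BC_p}$, writing $z\cdot1$ for the image of $z$. Multiplication by $p$ is null on $MU/p$, because $\pi_1(MU/p)=0$ (the argument at the start of the proof of Lemma A), and hence on $R/p$. So $p\,\mathcal P(y)\mapsto 0$, and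
$$\mathcal P(v_1)\cdot1=c'y^p\,\mathrm{tr}(1)\cdot1.\tag{14}$$
By Fact 3 for the $MU$-module $R/p$, $\pi_*(R/p)[\![x]\!]/[p](x)$ is a submodule of $\pi_*(R/p)^{BC_p}$. Both sides of (14) lie in it: $\mathcal P(v_1)$ and $\mathrm{tr}(1)$ come from $MU^*(BC_p)=MU_*[\![x]\!]/[p](x)$, and $y^p$ acts on coefficients. The ideal $I_M$ acts on $\pi_*(R/p)$ through $I_MR_*=pR_*$, that is, as $0$. So $[p](x)$ and $\langle p\rangle(x)$ map $\pi_*(R/p)[\![x]\!]$ into $x^{p^M-1}\pi_*(R/p)[\![x]\!]$. Therefore the submodule maps onto $\pi_*(R/p)[x]/(x^{p^M-1})$ by truncation, and by (9) the right side of (14) goes to $0$. So $\mathcal P(v_1)\cdot1\mapsto 0$. But the coefficients of $\mathcal P(v_1)$ act through $A=MU_*/I_M$, so this image is $\overline{\mathcal P}(v_1)\cdot1$, and by Lemma C its coefficient at $x^{d_1}$ is $-v_M\cdot1$. Hence $v_M\cdot1=0$ in $\pi_*(R/p)$. Since $R_*/p\hookrightarrow\pi_*(R/p)$, we get $v_M\in pR_*=I_1R_*$.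

In both cases the induction is complete.

**Step 7. Factoring the $p$-series.** *We carry out the division by $v_{n-1}$ that stopped in Section 3.*

Given $j\geq 1$, choose $M\ge n$ with $p^M>j$. By Fact 1, $b_j\in I_M$, so $b_j\in I_MR_*=I_nR_*$ by Step 6. Let $Q=R_*/I_{n-1}R_*$, so that $I_nQ=v_{n-1}Q$. In $Q$ we have $b_j=0$ for $j<p^{n-1}$ (Fact 1 with $M=n-1$), $b_{p^{n-1}}=v_{n-1}$, and $b_j=v_{n-1}b_j'$ with homogeneous $b_j'\in Q$ for $j>p^{n-1}$.

The ideal $I_{n-1}$ is generated by the finitely many homogeneous elements $v_0,\dots,v_{n-2}$. So a series all of whose coefficients lie in $I_{n-1}R_*$ can be written as $\sum_{k\le n-2}v_kG_k(\alpha)$, and $R_*[\![\alpha]\!]/I_{n-1}R_*[\![\alpha]\!]=Q[\![\alpha]\!]$. Thus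
$$R^{tC_p}/(v_0,\dots,v_{n-2})=\alpha^{-1}Q[\![\alpha]\!]/([p](\alpha)),$$
and there
$$[p](\alpha)=v_{n-1}\,\alpha^{p^{n-1}}\Bigl(1+\sum_{j>p^{n-1}}b_j'\alpha^{j-p^{n-1}}\Bigr).$$
The bracket is homogeneous of degree $0$ with constant term $1$, hence a unit, and $\alpha$ is a unit. So $[p](\alpha)=v_{n-1}\cdot(\text{unit})$, and $v_{n-1}=0$ in $R^{tC_p}/(v_0,\dots,v_{n-2})$. Inverting it gives the zero ring. $\blacksquare$
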